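\title{Irreducibility of the polynomials attached to $\tan n\theta=n\tan\theta$}

\begin{abstract}
The nontrivial solutions of $\tan n\theta=n\tan\theta$ correspond, through $x=\mathrm e^{2\mathrm i\theta}$, to the roots of
$p_n(x)=\sum_{j=1}^{n-1}j(n-j)x^{j-1}$. We prove that for every $n\ge4$ the polynomial $p_n$ is irreducible over $\mathbb Q$ if $n$ is even, and is $x+1$ times an irreducible polynomial if $n$ is odd. The proof bounds the resultant of two hypothetical factors from below, by an exact formula and Hadamard's inequality, and from above, by Newton polygons at the primes dividing $(n-1)n(n+1)$; the two bounds are incompatible. As a consequence we find the degrees over $\mathbb Q$ of $\cos2\theta$, $\tan\theta$, $\sin\theta$ and $\cos\theta$, and the factorization of the second derivative of the Chebyshev polynomial $T_n$.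
\end{abstract}

\section{The equation $\tan n\theta=n\tan\theta$}\label{sec:intro}

Let $n\ge1$ be an integer. Multiplying $\tan n\theta=n\tan\theta$ by $\cos n\theta\cos\theta$ and using the addition formula for $\sin(n\theta\pm\theta)$, we arrive at the equation $G(\theta)=0$, where
\begin{equation}\label{eq:G}
G(\theta)=(n-1)\sin(n+1)\theta-(n+1)\sin(n-1)\theta=-2\,(\sin n\theta\cos\theta-n\cos n\theta\sin\theta).
\end{equation}
We take $G(\theta)=0$ as the meaning of the equation. It is algebraic in $x=\mathrm e^{2\mathrm i\theta}$: with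
\[
F_n(x)=(n-1)(x^{n+1}-1)-(n+1)(x^n-x)
\]
we have, on writing $x^{k}-1=2\mathrm i\,\mathrm e^{\mathrm ik\theta}\sin k\theta$ for $k=n\pm1$,
\begin{equation}\label{eq:FG}
F_n(\mathrm e^{2\mathrm i\theta})=2\mathrm i\,\mathrm e^{\mathrm i(n+1)\theta}G(\theta).
\end{equation}
The trivial solution $\theta=0$ is a triple one, since $\tan n\theta-n\tan\theta=\frac13(n^3-n)\theta^3+\cdots$. Removing it leaves
\[
p_n(x)=\frac{F_n(x)}{(x-1)^3}=\frac{(n-1)(x^{n+1}-1)-(n+1)(x^n-x)}{(x-1)^3},
\]
which for $n\ge2$ is a polynomial with integer coefficients of degree $n-2$. The factorization of $p_n$ over $\mathbb Q$ tells how the remaining solutions fall into conjugacy classes, and hence what their degrees are.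

The first cases are degenerate: $p_1=0$, $p_2=1$, $p_3=2(x+1)$. The next ones are
\[
p_4=3x^2+4x+3,\qquad p_5=2(x+1)(2x^2+x+2),\qquad p_6=5x^4+8x^3+9x^2+8x+5 .
\]
For odd $n$ the angle $\theta=\pi/2$ solves $G(\theta)=0$, so $x+1$ divides $p_n$. No other factor is forced in this way, and whenever $n+1=p\ge5$ is prime there is none: the coefficients of $p_n(1+y)$ are $(k-2)\binom pk$ for $3\le k\le p$ (Lemma~\ref{lem:coeff}), and Eisenstein's criterion applies at $p$. One is led to the conjecture posed in \cite{WNT}: $p_n$ is irreducible over $\mathbb Q$ if $n$ is even, and is $x+1$ times an irreducible polynomial if $n$ is odd. We prove it for all $n\ge4$. Put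
\[
h=p_n\quad(n\text{ even}),\qquad h=\frac{p_n}{2(x+1)}\quad(n\text{ odd}).
\]

\begin{theorem}\label{thm:main}
For every $n\ge4$ the polynomial $h$ is irreducible over $\mathbb Q$. So $p_n$ is irreducible for $n$ even, and is $x+1$ times an irreducible polynomial for $n$ odd.
\end{theorem}

The second theorem returns to the trigonometric equation. Recall the Chebyshev polynomials, given by $T_n(\cos\theta)=\cos n\theta$ and $U_{n-1}(\cos\theta)=\sin n\theta/\sin\theta$, and the Gegenbauer polynomials $C^{(2)}_k$, given by $(1-2zs+s^2)^{-2}=\sum_kC^{(2)}_k(z)s^k$.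

\begin{theorem}\label{thm:supp}
Let $n\ge4$ and $r=\lfloor n/2\rfloor-1$.
\begin{enumerate}
\item[(a)] Let $\theta$ satisfy $(n-1)\sin(n+1)\theta=(n+1)\sin(n-1)\theta$ and $\sin\theta\cos\theta\ne0$. Then $\cos2\theta$ and $\tan^2\theta$ have degree exactly $r$ over $\mathbb Q$, and $\mathrm e^{2\mathrm i\theta}$, $\tan\theta$, $\sin\theta$, $\cos\theta$ have degree exactly $2r$.
\item[(b)] The polynomial $T_n''(z)$ (equivalently $U_{n-1}'(z)$, or $C^{(2)}_{n-2}(z)$) is irreducible for $n$ even, and is $z$ times an irreducible polynomial for $n$ odd.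
\item[(c)] The polynomial $\sum_{k\ge1}(-1)^kk\binom{n+1}{2k+1}t^{2k-2}$ is irreducible.
\item[(d)] For distinct $m,n\ge4$, the greatest common divisor of $p_m$ and $p_n$ over $\mathbb Q$ is $1$ or $x+1$.
\end{enumerate}
\end{theorem}

For $n=4$, for instance, $r=1$, and $p_4(\alpha)=0$ gives $\alpha+\alpha^{-1}=-\frac43$; so $\cos2\theta=-\frac23$, $\tan^2\theta=5$, $\sin^2\theta=\frac56$ and $\cos^2\theta=\frac16$.

\medskip\noindent\textbf{The method.} Let $g=(n-1)n(n+1)$. A single prime $p\mid g$ decides the question only for special $n$; in general $h$ splits over $\mathbb Q_p$ into many pieces. We need one integer on which all primes act at once, and we take the resultant $\operatorname{Res}(f_1,f_2)$ of a hypothetical factorization $h=f_1f_2$. Let $f_1$ have degree $d$ and leading coefficient $a$. At a root $\alpha$ of $h$ the size of $h'(\alpha)$ is known exactly and is roughly $g$, so the product $\operatorname{Disc}(f_1)\operatorname{Res}(f_1,f_2)$ is roughly $g^d$. All roots lie on the unit circle, so Hadamard's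 inequality keeps the discriminant below about $(a^2d)^d$, and the resultant has to be large. On the other hand, two roots of $h$ can be $p$-adically close only if $p\mid g$, and the Newton polygons show that the roots then come in blocks of conjugates over an unramified extension of $\mathbb Q_p$. Such a block lies in one factor, so the closeness inside it feeds the discriminants and not the resultant, and the resultant has to be small.

Section~\ref{sec:circle} collects the identities satisfied by the complex roots. Section~\ref{sec:example} recalls the standard tools and carries out the argument for $n=21$. Section~\ref{sec:blocks} describes the $p$-adic roots. Sections~\ref{sec:lead}--\ref{sec:upper} derive the two bounds, Section~\ref{sec:compare} compares them, and Section~\ref{sec:degrees} proves Theorem~\ref{thm:supp}.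

\section{The roots on the unit circle}\label{sec:circle}

From now on $n\ge4$ and $g=(n-1)n(n+1)$. The two parities run in parallel, with the following constants.
\[
\begin{array}{c|ccccc}
 & h & \Delta & M & q & \mathcal L\\ \hline
n\text{ even} & p_n & n-2 & n-1 & 1 & \log 2n\\[2pt]
n\text{ odd} & p_n/(2(x+1)) & n-3 & (n-1)/2 & 4 & \log n
\end{array}
\]

\begin{lemma}\label{lem:coeff}
We have
\[
p_n(x)=\sum_{j=1}^{n-1}j(n-j)x^{j-1},\qquad
p_n(1+y)=\sum_{k=3}^{n+1}c_ky^{k-3},
\]
where
\begin{equation}\label{eq:ck}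
c_k=(k-2)\binom{n+1}k=\frac{g}{k(k-1)}\binom{n-2}{k-3}.
\end{equation}
In particular $p_n(1)=g/6$.
\end{lemma}

\begin{proof}
Let $P$ be the first sum, and let $\epsilon_j=j(n-j)$ for $0\le j\le n$ and $\epsilon_j=0$ otherwise. The coefficient of $x^k$ in $(x-1)^3xP$ is $\epsilon_{k-3}-3\epsilon_{k-2}+3\epsilon_{k-1}-\epsilon_k$. For $3\le k\le n$ this is a third difference of a quadratic polynomial, so it vanishes. For $k=1,2,n+1,n+2$ it equals $-(n-1)$, $\ 3(n-1)-2(n-2)=n+1$, $\ 2(n-2)-3(n-1)=-(n+1)$, $\ n-1$, and for all other $k$ it is $0$. Hence $(x-1)^3xP=xF_n$.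

The coefficient of $y^k$ in $F_n(1+y)$ is $0$ for $k=0,1$. For $k\ge2$ it is $(n-1)\binom{n+1}k-(n+1)\binom nk=(k-2)\binom{n+1}k$, because $(n+1)\binom nk=(n+1-k)\binom{n+1}k$. The second form of $c_k$ follows from $\binom{n+1}k=\frac{(n+1)n(n-1)}{k(k-1)(k-2)}\binom{n-2}{k-3}$.
\end{proof}

A polynomial $f$ of degree $d$ is \emph{palindromic} if $x^df(1/x)=f(x)$, and $f\in\mathbb Z[x]$ is \emph{primitive} if its coefficients have greatest common divisor $1$.

\begin{lemma}\label{lem:h}
The polynomial $h$ lies in $\mathbb Z[x]$, is primitive and palindromic, and has degree $\Delta$ and leading coefficient $M$. Moreover $h(1)\ne0$ and $h(-1)\ne0$, and $h(-1)=n/2$ if $n$ is even.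
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:coeff}, $p_n$ is palindromic, its two top coefficients are $n-1$ and $2(n-2)$, and $p_n(1)\ne0$. If $n$ is even, these two coefficients are coprime, and $p_n(-1)=F_n(-1)/(-8)=(-4n)/(-8)=n/2$. If $n$ is odd, every $j(n-j)$ is even, and $p_n/2$ is primitive because $n-2=2\cdot\frac{n-1}2-1$ is coprime to $\frac{n-1}2$. Further $F_n(-1)=0$ and $F_n'(-1)=-2(n^2-1)$, so $p_n(-1)=0$ and $p_n'(-1)=F_n'(-1)/(-8)\ne0$: the root $-1$ is simple. By Gauss' lemma the quotient of $p_n/2$ by $x+1$ is integral and primitive, and it is palindromic as a quotient of palindromic polynomials.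
\end{proof}

\begin{lemma}\label{lem:circle}
The roots of $p_n$ are simple and lie on the unit circle. They are the numbers $\mathrm e^{2\mathrm i\theta}$, where $\theta$ runs through the $n-2$ zeros of $G$ in $(0,\pi)$.
\end{lemma}

\begin{proof}
By \eqref{eq:G}, $G(k\pi/n)=(-1)^k\,2n\sin(k\pi/n)$. So $G$ changes sign on each interval $(\frac{k\pi}n,\frac{(k+1)\pi}n)$ with $1\le k\le n-2$. By \eqref{eq:FG} this gives $n-2=\deg p_n$ distinct roots $\mathrm e^{2\mathrm i\theta}\ne1$, and there is no room for more.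
\end{proof}

Since $F_n$ has only four terms, the equation $F_n(\alpha)=0$ expresses $\alpha^n$ as a quotient of two linear forms in $\alpha$. This is the source of every exact formula below. For $|\alpha|=1$ the two linear forms have the same absolute value, which we call
\[
L(\alpha)=|(n-1)-(n+1)\alpha|=|(n-1)\alpha-(n+1)| .
\]

\begin{lemma}\label{lem:ident}
\begin{enumerate}
\item[(a)] We have the polynomial identity
\begin{equation}\label{eq:deriv}
xF_n'(x)-\tfrac{n+1}2F_n(x)=\tfrac{n^2-1}2\,(x^n-1)(x-1).
\end{equation}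
\item[(b)] If $h(\alpha)=0$, then $L(\alpha)<2n$ and
\[
|\alpha^n+1|=\frac{2\,|1+\alpha|}{L(\alpha)},\qquad |p_n'(\alpha)|=\frac{g}{|1-\alpha|\,L(\alpha)} .
\]
\item[(c)] $(n+1)^{n-2}\,p_n\bigl(\tfrac{n-1}{n+1}\bigr)=\tfrac12\,n(n-1)^n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On the left, the coefficients of $x^{n+1}$, $x^n$, $x$, $1$ are $(n^2-1)-\frac{n^2-1}2$, $\ (n+1)(\frac{n+1}2-n)$, $\ (n+1)(1-\frac{n+1}2)$, $\ \frac{n^2-1}2$, that is, $\frac{n^2-1}2$ times $1,-1,-1,1$.

(b) The triangle inequality gives $L(\alpha)\le2n$, with equality only for $\alpha=-1$, which is not a root of $h$. Write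
\begin{equation}\label{eq:Flin}
F_n(x)=x^n\bigl((n-1)x-(n+1)\bigr)-\bigl((n-1)-(n+1)x\bigr).
\end{equation}
At $x=\alpha$ this gives
\[
\alpha^n-1=\frac{2n(1-\alpha)}{(n-1)\alpha-(n+1)},\qquad \alpha^n+1=\frac{-2(1+\alpha)}{(n-1)\alpha-(n+1)} .
\]
Since $F_n'(\alpha)=(\alpha-1)^3p_n'(\alpha)$, identity \eqref{eq:deriv} yields
$|p_n'(\alpha)|=\frac{n^2-1}2|\alpha^n-1|/|\alpha-1|^2$, and $|\alpha^n-1|=2n|1-\alpha|/L(\alpha)$.

(c) At $c=\frac{n-1}{n+1}$ the last bracket in \eqref{eq:Flin} vanishes, so $F_n(c)=c^n\frac{(n-1)^2-(n+1)^2}{n+1}=-\frac{4n}{n+1}c^n$. Divide by $(c-1)^3=-8/(n+1)^3$.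
\end{proof}

A monic factor of $h$ would have roots of unity as roots. The next lemma excludes this; it uses $n\ge4$.

\begin{lemma}\label{lem:unity}
No root of $h$ is a root of unity.
\end{lemma}

\begin{proof}
Let $\xi$ be a root of unity with $h(\xi)=0$, and write $\frac{n-1}{n+1}=A/B$ in lowest terms, so that $B\ge\frac{n+1}2>2$. The equation $F_n(\xi)=0$ reads
\[
A\,(\xi^{n+1}-1)=B\,\xi\,(\xi^{n-1}-1).
\]
If one side vanishes, then $\xi^{n+1}=\xi^{n-1}=1$, so $\xi^2=1$, contrary to $h(\pm1)\ne0$. Otherwise take norms from $\mathbb Q(\xi)$, of degree $\ell$ say. The norms of $\xi^{n\pm1}-1$ are nonzero integers and the norm of $\xi$ is $\pm1$, so $B^\ell$ divides the norm of $\xi^{n+1}-1$. That norm is a product of $\ell$ numbers of absolute value at most $2$. Hence $B\le2$, a contradiction.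
\end{proof}

\section{The tools, and the case $n=21$}\label{sec:example}

\subsection{Standard facts}

\begin{enumerate}
\item[(F1)] \emph{Resultant and discriminant.} Let $f_1,f_2\in\mathbb Z[x]$ have degrees $d_1,d_2$ and leading coefficients $a_1,a_2$, and let $\alpha$ and $\alpha'$ run through their roots. Then
\[
\operatorname{Res}(f_1,f_2)=a_1^{d_2}a_2^{d_1}\prod_{\alpha,\alpha'}(\alpha-\alpha')=a_1^{d_2}\prod_\alpha f_2(\alpha)
\]
is an integer. If $p\nmid a_1a_2$, then $p$ divides it exactly when the reductions of $f_1,f_2$ have a common root in $\overline{\mathbb F}_p$. Also $|\operatorname{Disc}f_1|=|a_1|^{2d_1-2}\prod_{\{\alpha,\beta\}}|\alpha-\beta|^2=|a_1|^{d_1-2}\prod_\alpha|f_1'(\alpha)|$, the first product being over pairs of roots of $f_1$.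
\item[(F2)] \emph{Hadamard's inequality.} The absolute value of a determinant is at most the product of the Euclidean lengths of its rows. For the Vandermonde matrix of points $z_1,\dots,z_k$ on the unit circle each row has length $\sqrt k$, so $\prod_{i<j}|z_i-z_j|^2\le k^k$.
\item[(F3)] \emph{Kronecker's theorem.} If all roots of a monic polynomial in $\mathbb Z[x]$ lie on the unit circle, they are roots of unity.
\item[(F4)] \emph{Lucas' theorem.} $\binom ab$ is prime to $p$ exactly when each base-$p$ digit of $b$ is at most the corresponding digit of $a$.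
\end{enumerate}

For a prime $p$ let $v$ be the valuation on $\overline{\mathbb Q}_p$ with $v(p)=1$. An element is \emph{integral} if $v\ge0$ and a \emph{unit} if $v=0$; an integral element has a \emph{residue} in $\overline{\mathbb F}_p$. Automorphisms of $\overline{\mathbb Q}_p$ over $\mathbb Q_p$ preserve $v$.

\begin{enumerate}
\item[(F5)] \emph{Ramification.} A finite extension $K/\mathbb Q_p$ is unramified if $v(K^\times)=\mathbb Z$. If $K$ is unramified and $v(\beta)=1/\ell$ with $\ell\in\mathbb N$, then $[K(\beta):K]\ge\ell$. If $p\nmid m$, the $m$-th roots of unity have distinct residues, which are the $m$-th roots of unity of $\overline{\mathbb F}_p$, and they generate unramified extensions. Every finite extension of the residue field of $K$ is the residue field of an unramified extension of $K$.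
\item[(F6)] \emph{Newton polygon.} For $\varphi(y)=\sum\kappa_ky^k$ over $\overline{\mathbb Q}_p$, take the lower convex hull of the points $(k,v(\kappa_k))$. A side of slope $-\lambda$ and horizontal length $\ell$ corresponds to exactly $\ell$ roots of valuation $\lambda$.
\item[(F7)] \emph{Reduction of roots.} If $\varphi$ has integral coefficients and nonzero reduction $\bar\varphi$, then the residues of the integral roots of $\varphi$, with multiplicity, are the roots of $\bar\varphi$, with multiplicity.
\end{enumerate}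

All our polygons have the shape described in the next lemma (Figure~\ref{fig:stair}), a repeated form of Eisenstein's criterion.

\begin{lemma}[Staircase lemma]\label{lem:stair}
Let $K/\mathbb Q_p$ be unramified and let $\varphi(y)=\sum\kappa_ky^k\in K[y]$ have integral coefficients. Let $0=k_0<k_1<\dots<k_s$ be indices such that $v(\kappa_{k_i})=s-i$ for all $i$, and $v(\kappa_k)\ge s-i$ for $k_i<k<k_{i+1}$. Suppose that the steps $\ell_i=k_i-k_{i-1}$ satisfy $\ell_1\le\ell_2\le\dots\le\ell_s$. Then $\varphi$ has exactly $k_s$ roots with $v(y)>0$. If the value $\ell$ occurs exactly $\mu$ times among the steps, exactly $\mu\ell$ roots have valuation $1/\ell$; if $\mu=1$, these $\ell$ roots form one orbit of $\operatorname{Gal}(\overline{\mathbb Q}_p/K)$.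
\end{lemma}

\begin{proof}
The broken line through the points $(k_i,s-i)$ has slopes $-1/\ell_i$, so it is convex. The points with $k_i<k<k_{i+1}$ lie above it, and those with $k>k_s$ have height at least $0$. So the broken line is the part of negative slope of the Newton polygon, and (F6) gives the count. If $\mu=1$, a root of valuation $1/\ell$ has at least $\ell$ conjugates over $K$ by (F5), and each of them is a root of $\varphi$ of valuation $1/\ell$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.8cm,y=1cm]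
\fill[gray!20] (0,2.6)--(0,2)--(3,2)--(3,1)--(9,1)--(9,0)--(10.5,0)--(10.5,2.6)--cycle;
\draw[->] (0,0)--(11,0) node[right]{$k$};
\draw[->] (0,0)--(0,2.9) node[above]{$v(\kappa_k)$};
\draw[thick] (0,2)--(3,1)--(9,0);
\fill (0,2) circle (2pt) (3,1) circle (2pt) (9,0) circle (2pt);
\node[left] at (0,2) {$2$}; \node[left] at (0,1) {$1$};
\node[below] at (0,0) {$0$}; \node[below] at (3,0) {$3$}; \node[below] at (9,0) {$9$};
\end{tikzpicture}
\caption{A staircase with indices $0,3,9$. The valuations of the coefficients are known exactly at the three marked points, and all other points $(k,v(\kappa_k))$ lie in the shaded region. The thick line is then the descending part of the Newton polygon: there are $3$ conjugate roots of valuation $\frac13$ and $6$ conjugate roots of valuation $\frac16$.}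
\label{fig:stair}
\end{figure}

If $h=f_1f_2$ over $\mathbb Q$, the root sets of $f_1$ and $f_2$ in $\overline{\mathbb Q}_p$ are disjoint, because $h$ has simple roots, and each is stable under $\operatorname{Gal}(\overline{\mathbb Q}_p/K)$. So a Galois orbit of roots lies in one factor.

\subsection{The case $n=21$}

We shall see that $h$ is irreducible for a simple reason when $M$ is a prime power (Lemma~\ref{lem:lead}). The first $n$ for which $M$ is not a prime power are $13$, $16$, $21$. For $n=16$ Eisenstein's criterion at $17$ applies, as in Section~\ref{sec:intro}. For $n=13$ it applies at $13$: from $F_{13}\equiv-(x+1)(x-1)^{13}$ we see that $h(1+y)$ is congruent to a unit times $y^{10}$, and $h(1)=91$. So let $n=21$. Then $g=9240=2^3\cdot3\cdot5\cdot7\cdot11$, $\Delta=18$ and $M=10$. Suppose $h=f_1f_2$ with $f_i\in\mathbb Z[x]$ of degree $d_i\ge1$ and leading coefficients $0<a_1\le a_2$. The roots are non-real points of the unit circle, so they come in pairs $\alpha,\alpha^{-1}$; the $d_i$ are even and $f_i(0)=a_i$.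

\emph{Leading coefficients and degrees.} Neither factor is monic, by (F3) and Lemma~\ref{lem:unity}. So $a_1=2$ and $a_2=5$. Lemma~\ref{lem:ident}(c) gives $11^{18}h(\frac{10}{11})=10^{21}$. The integer $11^{d_i}f_i(\frac{10}{11})$ is congruent to $11^{d_i}a_i$ modulo $10$, so the one with $i=1$ is prime to $5$ and the one with $i=2$ is odd. Hence they are $\pm2^{21}$ and $\pm5^{21}$, that is,
\[
\prod_{f_1(\alpha)=0}|10-11\alpha|=2^{20},\qquad \prod_{f_2(\alpha)=0}|10-11\alpha|=5^{20}.
\]
Each factor is less than $21$. As $21^4<2^{20}$ and $21^{10}<5^{20}$, we get $d_1\ge6$ and $d_2\ge12$, so $(d_1,d_2)=(6,12)$.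

\emph{The resultant is large.} By Lemma~\ref{lem:ident}(b), $|h'(\alpha)|=2310/(|1-\alpha^2|\,|10-11\alpha|)$. At the six roots of $f_1$ we have $h'=f_1'f_2$. Let $X$ be the product of $|\alpha-\beta|^2$ over pairs of these roots and $Y=\prod|1-\alpha^2|$. By (F1),
\[
2^{10}X\,|\operatorname{Res}(f_1,f_2)|=2^{4+12}\prod|h'(\alpha)|=2^{16}\cdot\frac{2310^6}{2^{20}\,Y}.
\]
By (F2) for the six roots, $X\le6^6$; for the six roots together with $\pm1$, $4XY^2\le8^8$. Hence $XY\le\frac12\,6^3\,8^4<2^{19}$, and $|\operatorname{Res}(f_1,f_2)|>2^{66}/2^{14+19}=2^{33}$.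

\emph{The resultant is small.} Take $p=7$. Here $F_{21}\equiv-(x+1)(x^3-1)^7$, so the $18$ roots of $h$ have residues $1,\omega,\omega^2$, with multiplicities $4,7,7$, where $\omega\in\mathbb Q_7$ is a primitive cube root of unity. At the residue $1$, the coefficients $c_k=(k-2)\binom{22}k$ satisfy $c_3=1540=7\cdot220$, $\ 7\mid c_4,c_5,c_6$ and $7\nmid c_7$ by (F4). This is a staircase with one step of length $4$: the four roots are conjugate over $\mathbb Q_7$. At the residue $\omega$,
\[
F_{21}(\omega(1+y))=\bigl((1+y)^{21}-1\bigr)\bigl(20\omega(1+y)-22\bigr)+42\bigl(\omega(1+y)-1\bigr).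
\]
The constant term has valuation $1$, the coefficients of $y,\dots,y^6$ are divisible by $7$, and that of $y^7$ is congruent to the unit $-\binom{21}7(\omega+1)$. So the seven roots are conjugate, and the same computation holds with $\omega^2$ in place of $\omega$. Thus all roots with a given residue lie in the same factor, and $7\nmid\operatorname{Res}(f_1,f_2)$. Proposition~\ref{prop:upper} shows that the same happens at $2,3,5,11$ and at all primes not dividing $g$. So $\operatorname{Res}(f_1,f_2)=\pm1$, which contradicts the lower bound $2^{33}$.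

For this $n$ there is a shortcut: local degrees $4,7,7$ cannot add up to $6$. Such shortcuts depend on the particular $n$, while the resultant argument does not. Two things change in general. When $p^2\mid g$, the roots with a given residue form several orbits, which may go to different factors, so the resultant may be divisible by $p$ and we must count how often. And $a_1$ and $d_1$ are no longer determined, so the bounds must be compared over a range of parameters.

\section{The $p$-adic roots of $h$}\label{sec:blocks}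

The results of this section concern $h$ alone and hold for every $n\ge4$. Fix a prime $p\mid g$. For odd $p$ let $N=N_p$ be the unique one of $n-1,n,n+1$ that is divisible by $p$. For $p=2$ let $N=N_2$ be $n$ if $n$ is even, and the multiple of $4$ among $n\pm1$ if $n$ is odd. Write
\[
N=p^em,\quad p\nmid m,\qquad j_0=\begin{cases}3&\text{if $p=2$ and $n$ is odd,}\\ 2&\text{otherwise,}\end{cases}
\]
so that $e\ge j_0-1$. For $\zeta\in\overline{\mathbb Q}_p$ with $\zeta^m=1$ let $\mathcal D_\zeta=\{x: v(x-\zeta)>0\}$ be the disc of elements with the same residue as $\zeta$, and define $\delta(\zeta)$ by the following table.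
\[
\begin{array}{c|c|c|c}
 & \zeta=1 & \zeta=-1\ne 1 & \text{other }\zeta\\ \hline
p\text{ odd} & -3 & -1\ (n\text{ odd}),\ \ +1\ (n\text{ even}) & 0\\
p=2,\ n\text{ even} & -2 & \text{does not occur} & 0\\
p=2,\ n\text{ odd} & -4 & \text{does not occur} & 0
\end{array}
\]

\begin{proposition}\label{prop:blocks}
Every root of $h$ in $\overline{\mathbb Q}_p$ that is a unit lies in a disc $\mathcal D_\zeta$ with $\zeta^m=1$. The roots of $h$ in $\mathcal D_\zeta$ are partitioned into blocks $B_{j_0-1},B_{j_0},\dots,B_e$, of sizes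
\[
|B_{j_0-1}|=p^{j_0-1}+\delta(\zeta),\qquad |B_j|=p^j-p^{j-1}\quad(j_0\le j\le e),
\]
with the following properties.
\begin{enumerate}
\item[(i)] Each nonempty block $B_j$ is one orbit of $\operatorname{Gal}(\overline{\mathbb Q}_p/K')$ for some unramified $K'$, and $v(\alpha-\zeta)=1/|B_j|$ on $B_j$, with one exception: if $p=2$, $n$ is even and $\zeta\ne1$, then $B_1=\{\alpha,\alpha'\}$ with $v(\alpha-\zeta)=v(\alpha'-\zeta)=v(\alpha-\alpha')=1$.
\item[(ii)] If $i<j$, $\alpha\in B_i$ and $\alpha'\in B_j$, then $v(\alpha-\alpha')=1/|B_j|$.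
\item[(iii)] If $p$ is odd, one can take $K'=\mathbb Q_p(\zeta)$, and a nonempty block $B_j$ is the set of all roots of $h$ with $v(\alpha-\zeta)=1/|B_j|$.
\end{enumerate}
\end{proposition}

The shape is that of $x^N-1$, whose roots in $\mathcal D_\zeta$ are $\zeta$ times the $p^j$-th roots of unity, $p^j-p^{j-1}$ of each exact order $p^j$. Only the innermost block differs, and $\delta(\zeta)$ records how.

\begin{proof}
Put $F=F_n$, except that $F=F_n/2$ if $p=2$ and $n$ is odd. Modulo $p$, the polynomial $F$ is a nonzero constant times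
\[
(x^m-1)^{p^e}\ \ (N=n+1),\qquad (x+1)(x^m-1)^{p^e}\ \ (N=n),\qquad x(x^m-1)^{p^e}\ \ (N=n-1);
\]
for $N=n$ note that $F_n\equiv-(x^{n+1}-1)-(x^n-x)=-(x+1)(x^n-1)$. So the residue of a unit root is an $m$-th root of unity, or $-1$ if $N=n$. The residue $-1$ is not an $m$-th root of unity only if $p$ and $m$ are odd, so $n=N$ is odd. Then it is a simple root of the reduction, so by (F7) only one root of $F$ has this residue; that root is $-1$, which is not a root of $h$. This proves the first assertion.

Fix $\zeta$, let $K=\mathbb Q_p(\zeta)$, which is unramified, and put $x=\zeta(1+y)$, so that $v(x-\zeta)=v(y)$. The roots of $h$ are the roots of $F$ other than $\pm1$. For $\zeta=1$ we use the coefficients $c_k$ of \eqref{eq:ck}. For $\zeta\ne1$ we expand $F$ in terms of $E=(1+y)^N-1=\sum_{k\ge1}\binom Nky^k$. Since $\zeta^N=1$ we have $x^N=1+E$, and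
\begin{align}
F_n&=E\cdot\bigl[(n-1)\zeta(1+y)-(n+1)\bigr]+2n\bigl(\zeta(1+y)-1\bigr) &&(N=n),\label{eq:expn}\\
F_n&=(n-1)E-N\bigl(\zeta^{-1}(1+y)^n-\zeta(1+y)\bigr) &&(N=n+1),\label{eq:expp}\\
F_n&=N\bigl(\zeta^2(1+y)^{n+1}-1\bigr)-(n+1)\zeta(1+y)E &&(N=n-1).\label{eq:expm}
\end{align}
The valuations of the coefficients of $E$ come from $\binom Nk=\frac Nk\binom{N-1}{k-1}$:
\begin{equation}\label{eq:binom}
v\tbinom Nk\ge e-i+1\ \ (1\le k<p^i),\qquad v\tbinom Nk\ge e\ \ (p\nmid k),\qquad v\tbinom N{p^i}=e-i\ \ (0\le i\le e).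
\end{equation}
The first bound holds for every $i\ge1$, trivially so for $i>e$. The equality holds because the lowest $e$ digits of $N-1$ are $p-1$, so $\binom{N-1}{p^i-1}$ is a unit by (F4).

In each case we exhibit a staircase and apply Lemma~\ref{lem:stair}. When the steps increase strictly, the blocks are the sets of roots given by the steps, and (i)--(iii) follow: for (ii), $v(\alpha-\zeta)>v(\alpha'-\zeta)$ forces $v(\alpha-\alpha')=v(\alpha'-\zeta)$. For odd $p$ the steps do increase strictly, since the first is at most $p+1<p^2-p$. For $p=2$ two steps can be equal, and then a closer look is needed.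

\medskip\noindent\textbf{(a) $p$ odd, $\zeta=1$.} Here $v(g)=e$, so $v(c_k)=e-v(k(k-1))+v\binom{n-2}{k-3}$. For $3\le k<p^i$ the coprime integers $k,k-1$ are below $p^i$, so $v(c_k)\ge e-i+1$. Let $k=p^i$ with $1\le i\le e$. We have $n-2\equiv-3,-2,-1\pmod{p^e}$ for $N=n+1,n,n-1$. So the lowest digit of $n-2$ is at least $p-3$ and the next $e-1$ digits are $p-1$, while $p^i-3$ has lowest digit $p-3$ followed by $i-1$ digits $p-1$. By (F4), $\binom{n-2}{p^i-3}$ is a unit and $v(c_{p^i})=e-i$. For $p\ge5$, $v(c_3)=v(g/6)=e$, and $p_n(1+y)$ has the staircase $0,\ p-3,\ p^2-3,\dots,p^e-3$. For $p=3$ the staircase is $0,\ 3^2-3,\dots,3^e-3$, and $B_1$ is empty. In both cases $|B_1|=p-3$.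

\medskip\noindent\textbf{(b) $p$ odd, $\zeta\ne\pm1$.} Each of \eqref{eq:expn}--\eqref{eq:expm} has the form $F=E\cdot(A+By)+N\,W(y)$ with $A$, $B$ and the coefficients of $W$ integral. The residue of $A$ is that of $-(\zeta+1)$, $-2$, $-2\zeta$ respectively, so $A$ is a unit. The constant terms $2n(\zeta-1)$, $-N(\zeta^{-1}-\zeta)$, $N(\zeta^2-1)$ have valuation $e$, since $\zeta$ and $\pm1$ have different residues. For $k\ge1$ the coefficient of $y^k$ is
\begin{equation}\label{eq:threeterms}
A\tbinom Nk+B\tbinom N{k-1}+N\cdot(\text{integral}),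
\end{equation}
the middle term being absent for $k=1$. By \eqref{eq:binom} its valuation is at least $e-i+1$ for $1\le k<p^i$. For $k=p^i$, $1\le i\le e$, the three terms have valuations $e-i$, $\ \ge e$, $\ \ge e$, so the valuation is exactly $e-i$. The staircase is $0,p,p^2,\dots,p^e$, and $|B_1|=p$.

\medskip\noindent\textbf{(c) $p$ odd, $\zeta=-1$.} Now $m$ is even, so $N$ is even: either $n$ is odd and $N=n\pm1$, or $n$ is even and $N=n$.

Let $n$ be odd. The constant term vanishes; this is the root $x=-1$, which we remove by dividing by $y$. The coefficient of $y$ is $(n-1)N-N(1-n)=2N(n-1)$ in \eqref{eq:expp} and $N(n+1)+(n+1)N=2N(n+1)$ in \eqref{eq:expm}, of valuation $e$. The estimates for \eqref{eq:threeterms} used only that $A$ is a unit, and here $A=n-1\equiv-2$ or $A=n+1\equiv2$. So $F/y$ has the staircase $0,\ p-1,\ p^2-1,\dots,p^e-1$, and $|B_1|=p-1$.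

Let $n$ be even. Then $A=-2n$ is no longer a unit, and the indices shift. Formula \eqref{eq:expn} becomes $F=-(n-1)yE-2nE-4n-2ny$. The constant term $-4n$ and the coefficient $-2n(n+1)$ of $y$ have valuation $e$. For $k\ge2$ the coefficient is $-(n-1)\binom n{k-1}-2n\binom nk$, whose second term has valuation at least $e$. So the valuation is at least $e-i+1$ for $k\le p^i$, and exactly $e-i$ for $k=p^i+1$, $1\le i\le e$. The staircase is $0,\ p+1,\ p^2+1,\dots,p^e+1$, and $|B_1|=p+1$.

\medskip\noindent\textbf{(d) $p=2$, $n$ even.} Let $\zeta=1$. Again $v(g)=e$ and $v(c_k)=e-v(k(k-1))+v\binom{n-2}{k-3}$. Since $n-2\equiv2^e-2\pmod{2^e}$, bit $0$ of $n-2$ is $0$ and bits $1,\dots,e-1$ are $1$. For $k=2^i+1$, $1\le i\le e$, the number $k-3=2^i-2$ has bits $1,\dots,i-1$ only, so the binomial coefficient is odd and $v(c_k)=e-i$. For $3\le k<2^i$ we have $v(c_k)\ge e-i+1$ as in (a). For $k=2^i$, $i\ge2$, the number $k-3$ is odd and $n-2$ is even, so the binomial coefficient is even and again $v(c_k)\ge e-i+1$. The staircase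 is $2^i-2$ $(1\le i\le e)$, with steps $2,4,\dots,2^{e-1}$, and $B_1$ is empty.

Let $\zeta\ne1$ and use \eqref{eq:expn}; $A=(n-1)\zeta-(n+1)$ has the residue of $\zeta+1$ and is a unit. The constant term $2n(\zeta-1)$ has valuation $e+1$, and the coefficient $n(A+2\zeta)$ of $y$ has valuation $e$. For $k\ge2$ the coefficient is $A\binom nk+(n-1)\zeta\binom n{k-1}$; by \eqref{eq:binom} its valuation is at least $e-i+1$ for $k<2^i$, and exactly $e-i$ for $k=2^i$, $1\le i\le e$. The staircase is $0,1,2,4,\dots,2^e$, with steps $1,1,2,4,\dots,2^{e-1}$. The steps from $2$ on give $B_2,\dots,B_e$. The two roots with $v(y)=1$ form $B_1$, and we need their mutual distance. Put $y=2z$ and divide by $2n$. The terms with $k=0,1,2$ become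
\[
\zeta-1,\qquad (A+2\zeta)z,\qquad (n-1)(A+2\zeta)z^2,
\]
and for $k\ge3$ with $2^{i-1}\le k<2^i$ the coefficient of $z^k$ has valuation at least $(e-i+1)+k-(e+1)=k-i>0$. The reduction is therefore $(\zeta+1)(1+z+z^2)$, which has two distinct roots. By (F7) the two values of $z$ differ by a unit, so $v(\alpha-\alpha')=1$. Property (ii) holds because $1>1/|B_j|$ for $j\ge2$.

\medskip\noindent\textbf{(e) $p=2$, $n$ odd.} Here $e\ge2$ and $v(g)=e+1$. Let $\zeta=1$. Then $v(\frac12c_k)=e-v(k(k-1))+v\binom{n-2}{k-3}$. This is $e-1$ for $k=3$, and at least $e-i+1$ for $3\le k<2^i$. Since $n-2\equiv-3$ or $-1\pmod{2^e}$, bits $0,\dots,e-1$ of $n-2$ are $1$ except possibly bit $1$, and for $2\le i\le e$ the bits $0,\dots,i-1$ of $2^i-3$ are $1$ except bit $1$, which is $0$. So $\binom{n-2}{2^i-3}$ is odd and $v(\frac12c_{2^i})=e-i$. The staircase of $\frac12p_n(1+y)$ is $0,1,5,\dots,2^e-3$, with steps $1,4,8,\dots,2^{e-1}$. The one root with $v(y)=1$ is $y=-2$, that is $x=-1$, which is not a root of $h$. So $B_2$ is empty, and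 the other steps give $B_3,\dots,B_e$.

Let $\zeta\ne1$, and let $\kappa_k$ be the coefficient of $y^k$ in $F=F_n/2$. Halving \eqref{eq:expp} or \eqref{eq:expm}, where $\frac{n-1}2$, respectively $\frac{n+1}2$, is odd, we see that $\kappa_0$ is $-\frac N2(\zeta^{-1}-\zeta)$ or $\frac N2(\zeta^2-1)$, of valuation $e-1$ because $\zeta$ has odd order and so $\zeta^2\ne1$. For $k\ge1$, $\kappa_k$ is a unit times $\binom Nk$, plus (if $N=n-1$ and $k\ge2$) a unit times $\binom N{k-1}$, plus $\frac N2$ times an integral element. Hence for $i\ge2$ we have $v(\kappa_k)\ge e-i+1$ for $k<2^i$, and $v(\kappa_{2^i})=e-i$ for $2\le i\le e$, as the other two terms have valuation at least $e-1$. The staircase is $0,4,8,16,\dots,2^e$, with steps $4,4,8,\dots,2^{e-1}$. If $e=2$ there is one step, which gives $B_2$. If $e\ge3$, the steps from $8$ on give $B_4,\dots,B_e$, and there are eight roots with $v(y)=\frac14$, which we must split into $B_2$ and $B_3$.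

Fix $\varpi$ with $\varpi^4=2$, put $y=\varpi u$ and divide by $N/2$. The coefficient of $u^k$ has valuation $v(\kappa_k)-(e-1)+\frac k4$. This is at least $\frac k4$ for $1\le k\le3$, at least $\frac k4-1$ for $5\le k\le7$, at least $\frac k4-2$ for $9\le k\le15$, and at least $2^{i-3}+2-i$ for $2^{i-1}\le k<2^i$ with $i\ge5$; all these are positive. For $k=4$ and $k=8$ the main terms are
\[
\frac{\binom N4\varpi^4}{N/2}=\binom{N-1}3,\qquad \frac{\binom N8\varpi^8}{N/2}=\binom{N-1}7,
\]
both odd by (F4), multiplied by $\frac{n-1}2$ or by $-\frac{n+1}2\zeta$. The other terms have positive valuation, because $v\binom N3,v\binom N7\ge e$ and the $\frac N2$-terms are multiplied by $\varpi^4=2$ and $\varpi^8=4$. So the reduction is $u^8+u^4+(\zeta^{-1}+\zeta)$ for $N=n+1$, and $\zeta u^8+\zeta u^4+\zeta^2+1$, which is $\zeta$ times the same polynomial, for $N=n-1$. In characteristic $2$,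
\[
u^8+u^4+(\zeta+\zeta^{-1})=(u^4-z_1)(u^4-z_2)=(u-w_1)^4(u-w_2)^4,\qquad w_i^4=z_i,
\]
where $z_1$ and $z_2=z_1+1$ are the roots of $z^2+z+(\zeta+\zeta^{-1})$. So $w_1\ne w_2$. By (F7), four of the eight roots have $u$ with residue $w_1$ and four have residue $w_2$; call these sets $B_2$ and $B_3$. For $\alpha\in B_2$, $\alpha'\in B_3$ the difference $u-u'$ is a unit, so $v(\alpha-\alpha')=v(\varpi)=\frac14=1/|B_3|$. The two sets are described without $\varpi$ by the residue of $u^4=y^4/2$, which is $z_1$ on $B_2$ and $z_2$ on $B_3$. Let $K'$ be the unramified extension of $K$ whose residue field is generated by $z_1$. The group $\operatorname{Gal}(\overline{\mathbb Q}_2/K')$ fixes the residues $z_1,z_2$, so it preserves $B_2$ and $B_3$; by (F5) its orbits on these sets have at least four elements. So each of $B_2$, $B_3$ is one orbit. For $j\ge4$, property (ii) follows from $\frac14>1/|B_j|$.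
\end{proof}

\section{The leading coefficients of the factors}\label{sec:lead}

Suppose from now on, until the end of Section~\ref{sec:compare}, that $h$ is reducible. By Gauss' lemma $h=f_1f_2$ with $f_i\in\mathbb Z[x]$ primitive, of degree $d_i\ge1$ and leading coefficient $a_i>0$, and $a_1a_2=M$.

\begin{lemma}\label{lem:lead}
The $f_i$ are palindromic of even degree, $a_i\ge2$, and $a_i\ge3$ if $n$ is even. Moreover $\gcd(a_1,a_2)=1$, and if $p\mid a_i$, then $f_i$ modulo $p$ has degree exactly $d_i-1$. In particular $M$ is not a prime power, so $n\ge13$ if $n$ is odd and $n\ge16$ if $n$ is even.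
\end{lemma}

\begin{proof}
The roots of $f_i$ are simple, non-real and on the unit circle, so they come in pairs $\alpha,\bar\alpha=\alpha^{-1}$. Hence $d_i$ is even and $x^{d_i}f_i(1/x)=cf_i(x)$ for a constant $c$, and $c=1$ because $f_i(1)\ne0$. By (F3) and Lemma~\ref{lem:unity}, $a_i\ge2$; for $n$ even $a_i$ divides the odd number $n-1$.

Let $p\mid M$. The coefficient next to the leading one is $2(n-2)\equiv-2$ in $p_n$ ($n$ even, $p$ odd) and $n-2\equiv-1$ in $p_n/2=(x+1)h$ ($n$ odd). So the degree of $h$ drops by exactly one modulo $p$. The degrees of the reductions of $f_1,f_2$ add up to $d_1+d_2-1$, so exactly one of them drops, by one. If $M$ were a power of $p$, both $a_i\ge2$ would be divisible by $p$. The smallest non-prime-powers are $M=6$, and $M=15$ among odd numbers.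
\end{proof}

The formula for $|p_n'(\alpha)|$ contains $L(\alpha)$, so we need the product of $L(\alpha)$ over the roots of one factor. Up to a leading coefficient this is the value of the factor at $\frac{n-1}{n+1}$, and Lemma~\ref{lem:ident}(c) together with $\gcd(a_1,a_2)=1$ determines it.

\begin{lemma}\label{lem:prodL}
For $i=1,2$,
\[
\prod_{f_i(\alpha)=0}L(\alpha)=\begin{cases}2^{d_i}a_i^{\,n-1}&(n\text{ odd}),\\ a_i^{\,n-1}\,|f_i(-1)|&(n\text{ even}).\end{cases}
\]
Consequently
\begin{equation}\label{eq:ad}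
(n-1)\log a_i<d_i\,\mathcal L\qquad(i=1,2).
\end{equation}
\end{lemma}

\begin{proof}
For $f$ of degree $d$ let $\hat f(X,Y)=Y^df(X/Y)$, so that $\hat f_i(X,Y)=a_i\prod(X-Y\alpha)$ and $\hat f_i(X,Y)\equiv a_iY^{d_i}\pmod X$, since $f_i(0)=a_i$.

Let $n=2k+1$, so $M=k$. By Lemma~\ref{lem:ident}(c), $\hat p_n(2k,2k+2)=\frac12n(2k)^n$. The left side is $2^{n-2}\hat p_n(k,k+1)=2^{n-2}\cdot2(2k+1)\,\hat h(k,k+1)$, so $\hat f_1(k,k+1)\hat f_2(k,k+1)=k^n=a_1^na_2^n$. If $p\mid a_1$, then $p\mid k$ and $\hat f_2(k,k+1)\equiv a_2\not\equiv0\pmod p$. The same holds with $1$ and $2$ exchanged, so $|\hat f_i(k,k+1)|=a_i^n$. As $|k-(k+1)\alpha|=L(\alpha)/2$, this is the claim.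

Let $n$ be even. Then $\hat f_1(n-1,n+1)\hat f_2(n-1,n+1)=\frac n2a_1^na_2^n$. If $p\mid a_1$, then $p$ is odd and $\hat f_2(n-1,n+1)\equiv a_22^{d_2}\not\equiv0\pmod p$. Hence $|\hat f_i(n-1,n+1)|=a_i^nb_i$ with positive integers $b_1,b_2$ such that $b_1b_2=\frac n2$, and $\prod L(\alpha)=a_i^{n-1}b_i$. The difficulty is to find how $\frac n2$ is shared, and we show that $b_i=|f_i(-1)|$, prime by prime. By Lemma~\ref{lem:ident}(b),
\[
|\operatorname{Res}(f_i,x^n+1)|=a_i^n\prod|\alpha^n+1|=a_i^n\cdot\frac{2^{d_i}|f_i(-1)|/a_i}{a_i^{n-1}b_i}=\frac{2^{d_i}|f_i(-1)|}{b_i},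
\]
and this is an integer. So $v_p(b_i)\le v_p(f_i(-1))$ for odd $p$, and equality holds because $b_1b_2=\frac n2=|f_1(-1)f_2(-1)|$. For $p=2$ the factor $2^{d_i}$ hides the information, and we compare root by root. The $2$-adic roots of $h$ are units, since its leading and constant coefficients are odd. For a root in $\mathcal D_1$, Proposition~\ref{prop:blocks} gives $0<v(\alpha-1)\le\frac12$, because $B_1$ is empty and the other blocks have at least two elements. Then $1+\alpha=(\alpha-1)+2$ and $(n-1)-(n+1)\alpha=(n+1)(1-\alpha)-2$ both have valuation $v(\alpha-1)$. For the other roots both numbers have the residue of $1+\alpha$ and are units. Summing over the roots of $f_i$ and using that $a_i$ is odd, we get $v_2(b_i)=v_2(\hat f_i(n-1,n+1))=v_2(f_i(-1))$.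

Finally $L(\alpha)<2n$ gives $a_i^{n-1}<n^{d_i}$ for $n$ odd and $a_i^{n-1}<(2n)^{d_i}$ for $n$ even.
\end{proof}

Inequality \eqref{eq:ad} says that a factor with a large leading coefficient has large degree; since $a_i\ge2$, both degrees are at least of order $n/\log n$. Number the factors so that $a_1<a_2$, and write
\[
a=a_1,\qquad d=d_1,\qquad\text{so that } a^2<M .
\]
We measure everything on the roots of $f_1$, because the lower bound below loses a factor $a^2$ for each root.

\section{The resultant is large}\label{sec:lower}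

Let $\psi(d)=\frac1d\bigl(1+\log\frac{d+2}2\bigr)$. This function is decreasing for $d>0$, since $d^2\psi'(d)=\frac d{d+2}-1-\log\frac{d+2}2<0$.

\begin{proposition}\label{prop:lower}
We have
\[
\frac1d\log|\operatorname{Res}(f_1,f_2)|>D:=\log\frac{g}{q\,d\,a^2}-\sigma,\qquad \sigma:=\psi(d)+\frac{2\log a}d .
\]
\end{proposition}

\begin{proof}
Let $S$ be the root set of $f_1$, and put
\[
X=\prod_{\{\alpha,\beta\}\subset S}|\alpha-\beta|^2,\qquad Y_-=\prod_{\alpha\in S}|1-\alpha|,\qquad Y_+=\prod_{\alpha\in S}|1+\alpha|,\qquad Y=Y_-Y_+ .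
\]
We use Lemmas~\ref{lem:ident}(b) and~\ref{lem:prodL}. If $n$ is even, $|f_1(-1)|=aY_+$, so $\prod_S|h'(\alpha)|=g^d/(Y_-\cdot a^nY_+)$. If $n$ is odd, $|h'(\alpha)|=|p_n'(\alpha)|/(2|1+\alpha|)$, so $\prod_S|h'(\alpha)|=g^d/(Y_-\cdot2^dY_+\cdot2^da^{n-1})$. In both cases
\[
\prod_{\alpha\in S}|h'(\alpha)|=\frac{(g/q)^d}{a^{\Delta+2}\,Y}.
\]
Since $h'=f_1'f_2$ on $S$, (F1) gives
\[
a^{2d-2}X\,|\operatorname{Res}(f_1,f_2)|=|\operatorname{Disc}f_1|\,|\operatorname{Res}(f_1,f_2)|=a^{(d-2)+d_2}\prod_S|h'(\alpha)|=\frac{(g/q)^d}{a^4\,Y},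
\]
so $|\operatorname{Res}(f_1,f_2)|=(g/q)^d/(a^{2d+2}XY)$. It remains to bound $XY$. The trivial bound $Y\le2^d$ would cost about $\log2$ in $D$, more than the margins left in Table~\ref{tab:left}. Instead we observe that $Y$ appears when the points $\pm1$ are added to $S$. By (F2) for $S$ and for $S\cup\{1,-1\}$,
\[
X\le d^d,\qquad 4XY^2\le(d+2)^{d+2}.
\]
Multiplying and taking the square root, $XY\le\frac12d^{d/2}(d+2)^{(d+2)/2}=\frac{d+2}2\,d^d\,(1+\frac2d)^{d/2}$, and $\frac d2\log(1+\frac2d)<1$. Take logarithms and divide by $d$.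
\end{proof}

\section{The resultant is small}\label{sec:upper}

To see what must be counted, take $n=25$ and $p=5$. Then $N=25$, $m=1$, and the $22$ roots of $h$ form a block $B_1$ of size $2$ and a block $B_2$ of size $20$ in $\mathcal D_1$. If they went to different factors, the resultant would have valuation $2\cdot20\cdot\frac1{20}=2$. In general a root in a lower block and the whole of $B_j$ contribute $|B_j|\cdot1/|B_j|=1$, so the valuation is a count of roots in lower blocks. With $e$ defined by $p^e\,\|\,N_p$, put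
\[
k_p=e-1\ \ (p\text{ odd}),\qquad k_2=e\ \ (n\text{ even}),\qquad k_2=e-2\ \ (n\text{ odd}).
\]

\begin{proposition}\label{prop:upper}
If $p\nmid g$, then $p\nmid\operatorname{Res}(f_1,f_2)$. If $p\mid g$, then
\[
v_p(\operatorname{Res}(f_1,f_2))\le\sum_{k=1}^{k_p}\min\bigl(d,\,N_p/p^k\bigr).
\]
Consequently
\[
\frac1d\log|\operatorname{Res}(f_1,f_2)|\le R:=\sum_{p\mid g}\log p\sum_{k=1}^{k_p}\min\Bigl(1,\frac{N_p}{d\,p^k}\Bigr).
\]
\end{proposition}

\begin{proof}
Let $p\nmid g$, so $p\ge5$ and $p\nmid M$. A common root $\bar\alpha$ of $f_1,f_2$ modulo $p$ is a multiple root of $F_n$ modulo $p$, and $\bar\alpha\ne1$ because $p_n(1)=g/6$ is a unit. By \eqref{eq:deriv}, $\bar\alpha^n=1$. Then $F_n(\bar\alpha)=(n-1)(\bar\alpha-1)-(n+1)(1-\bar\alpha)=2n(\bar\alpha-1)\ne0$, a contradiction. By (F1), $p\nmid\operatorname{Res}(f_1,f_2)$.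

Let $p\mid g$, with the notation of Section~\ref{sec:blocks}.

\emph{Only unit roots count.} If $p\nmid M$, all roots of $h$ are units. Otherwise $p^\varepsilon\,\|\,a_i$ with $\varepsilon\ge1$ for one $i$; let $i'$ be the other index. By Lemma~\ref{lem:lead} the coefficient of $x^{d_i-1}$ in $f_i$ is a unit, and so is that of $x$, by symmetry. By (F6), $f_i$ has one root of valuation $\varepsilon$, one of valuation $-\varepsilon$, and its other roots are units. All roots of $f_{i'}$ are units, as its leading and constant coefficients are. In $a_1^{d_2}a_2^{d_1}\prod(\alpha-\alpha')$ the factor $a_i^{d_{i'}}$ contributes $\varepsilon d_{i'}$ to the valuation, the root of valuation $-\varepsilon$ contributes $-\varepsilon d_{i'}$, and the root of valuation $\varepsilon$ contributes $0$. So in all cases $v_p(\operatorname{Res}(f_1,f_2))=\sum v(\alpha-\alpha')$, summed over the pairs of a root of $f_1$ and a root of $f_2$ in the same disc $\mathcal D_\zeta$.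

\emph{Pairs in different blocks.} Fix $j$ with $j_0\le j\le e$. The number of roots in $\mathcal D_\zeta$ in blocks below $B_j$ is, by telescoping, $\Lambda_j(\zeta)=p^{j-1}+\delta(\zeta)$. We have $\Lambda_j(\zeta)\le|B_j|$: for odd $p$ because $p^{j-1}+1\le(p-1)p^{j-1}$, and for $p=2$ because $\delta\le0$. Also $\sum_\zeta\Lambda_j(\zeta)\le mp^{j-1}$, because the only positive value $\delta(-1)=1$ is outweighed by $\delta(1)=-3$. Let $\gamma_j(\zeta)$ be the sum of $v(\alpha-\alpha')$ over the pairs from different factors with one root in $B_j$ and the other in a lower block, and let $d(\zeta)$ be the number of roots of $f_1$ in $\mathcal D_\zeta$. The block $B_j$ lies in one factor, and by Proposition~\ref{prop:blocks}(ii), $\gamma_j(\zeta)$ is the number of roots of the other factor in lower blocks. So $\gamma_j(\zeta)\le\Lambda_j(\zeta)$. If $B_j$ lies in $f_2$, then $\gamma_j(\zeta)\le d(\zeta)$ directly. If $B_j$ lies in $f_1$, then $\gamma_j(\zeta)\le\Lambda_j(\zeta)\le|B_j|\le d(\zeta)$. Summing over $\zeta$,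
\[
\sum_\zeta\gamma_j(\zeta)\le\min(d,\,mp^{j-1})=\min(d,\,N/p^{k}),\qquad k=e-j+1 .
\]
As $j$ runs from $e$ down to $j_0$, $k$ runs from $1$ to $e-j_0+1$. This is $k_p$, except for $p=2$ and $n$ even, where it is $k_2-1$.

\emph{Pairs in the same block.} These occur only in the exceptional block $B_1$ for $p=2$, $n$ even. Each such pair contributes $1$, and only in a disc containing a root of $f_1$. The total is at most $\min(d,m)=\min(d,N/2^e)$, the missing term $k=e$.
\end{proof}

\section{Comparison of the two bounds}\label{sec:compare}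

By Propositions~\ref{prop:lower} and~\ref{prop:upper}, a factorization gives $D<R$. We show that $R<D$, which proves Theorem~\ref{thm:main}. Put
\[
\lambda=\log n,\qquad \eta=\frac{n+1}d,\qquad \rho=\frac{n+1}{n-1},\qquad\text{so that}\quad D=\log\frac{n(n-1)\eta}{q\,a^2}-\sigma .
\]

\subsection{The range of $\eta$}

By \eqref{eq:ad} for $f_2$ and $a_2>\sqrt M$, we have $d_2>(n-1)\frac{\log M}{2\mathcal L}$. For both parities $\mathcal L-\log M=\log\frac{2n}{n-1}$, $\mathcal L\ge\log n$ and $d+d_2<n-1$, so
\[
\frac d{n-1}<1-\frac{\log M}{2\mathcal L}\le\phi(n):=\frac12+\frac{\log(2n/(n-1))}{2\log n}.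
\]
The function $\phi$ is decreasing, $\phi(13)<0.651$ and $\phi(100)<0.577$. Since $\eta>1/\phi(n)$,
\begin{equation}\label{eq:etalow}
\eta>1.5\quad(n\ge13),\qquad \eta>1.7\quad(n\ge100).
\end{equation}
By \eqref{eq:ad} for $f_1$, with $a\ge2$ for $n$ odd and $a\ge3$ for $n$ even,
\begin{equation}\label{eq:etaup}
d>\frac{(n-1)\log2}{\log n},\qquad\text{that is,}\qquad \lambda>\frac{\eta\log2}{\rho};
\end{equation}
for $n$ even this uses $\frac{\log3}{\log2n}\ge\frac{\log2}{\log n}$, which is equivalent to $\log n\cdot\log\frac32\ge(\log2)^2$ and holds for $n\ge4$. This is where Lemma~\ref{lem:unity} is needed: for small $d$ the minima in $R$ would all equal $1$ and the count of Section~\ref{sec:upper} would gain nothing. Finally, \eqref{eq:ad} also reads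
\begin{equation}\label{eq:loga}
\frac{2\log a}d<\frac{2\mathcal L}{n-1},\qquad 2\log a<\frac{2\rho}\eta\,\mathcal L .
\end{equation}

\subsection{A bound for $R$ that does not see the factorization of $g$}

Two bounds on the inner sums of $R$ compete. There are $k_p\le v_p(g)$ terms, each at most $1$, which gives $R\le\log g<3\lambda$; this is too weak, since $D$ is about $\lambda$ to $2\lambda$. And the terms decay like $\eta p^{-k}$, because $N_p/d\le\eta$. We combine the two as with a Lagrange multiplier: charge each term a fixed price $t$, paid out of $t\log g$, and bound only the excess. Let $u^+=\max(u,0)$, $\beta_2=3$, $\beta_p=1$ for odd $p$, and for $0<t<1$ put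
\[
b_p(t,\eta)=\Bigl[\sum_{k\ge1}\bigl(\min(1,\eta p^{-k})-t\bigr)^+-\beta_pt\Bigr]^+,\qquad C_t(\eta)=\sum_pb_p(t,\eta)\log p,
\]
the last sum being over all primes. It is finite and nondecreasing in $\eta$. From $\min(1,u)\le t+(\min(1,u)-t)^+$, the inner sum of $R$ at $p$ is at most $tk_p+\sum_{k\ge1}(\min(1,\eta p^{-k})-t)^+$. Now $k_p=v_p(g)-\beta_p$ for odd $p$ and for $p=2$, $n$ odd, while $k_2=v_2(g)$ for $n$ even. Since $\sum v_p(g)\log p=\log g<3\lambda$,
\[
R<3t\lambda+C_t(\eta)\quad(n\text{ odd}),\qquad R<3t\lambda+C_t(\eta)+3t\log2\quad(n\text{ even}).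
\]

For $D$ we have two upper bounds on $a$. The bound $a^2<M$ is the better one when $\eta$ is small and gives
\begin{equation}\label{eq:DI}
D>\lambda+\log\eta-\log2-\sigma\quad(n\text{ odd}),\qquad D>\lambda+\log\eta-\sigma\quad(n\text{ even}).
\end{equation}
The second bound in \eqref{eq:loga} is the better one when $\eta$ is large and gives
\begin{align*}
D&>2\lambda+\log(1-\tfrac1n)+\log\eta-2\log2-\tfrac{2\rho}\eta\lambda-\sigma&&(n\text{ odd}),\\
D&>2\lambda+\log(1-\tfrac1n)+\log\eta-\tfrac{2\rho}\eta(\lambda+\log2)-\sigma&&(n\text{ even}).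
\end{align*}
Hence, for both parities, $R<D$ follows from either of the conditions
\begin{align*}
&\text{(I)}\quad (1-3t)\lambda+\log\eta-\log2-\sigma>C_t(\eta)\ \text{ for some }t\le\tfrac13,\\
&\text{(II)}\quad \bigl(2-\tfrac{2\rho}\eta-3t\bigr)\lambda+\log\eta-2\log2+\log(1-\tfrac1n)-\sigma>C_t(\eta)\ \text{ with }2-\tfrac{2\rho}\eta-3t\ge0 .
\end{align*}
For odd $n$ this is immediate. For even $n$ the inequality that is needed has a left side larger by $(1-3t)\log2\ge0$ in (I), and by $(2-\frac{2\rho}\eta-3t)\log2\ge0$ in (II).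

\subsection{The case $n\ge100$}

Here $\lambda\ge4.605$, $2\rho\le2.041$ and $\log(1-\frac1n)\ge-0.0101$. By \eqref{eq:etaup}, $d>14.9$ and $\lambda>0.679\,\eta$. By \eqref{eq:loga},
\[
\sigma<\frac{1+\log8.45}{14.9}+\frac{2\log200}{99}<0.211+0.108<0.32 .
\]
As $2\log2+0.0101+0.32<1.72$, condition (II) follows from
\begin{equation}\label{eq:IIprime}
\bigl(2-\tfrac{2.041}\eta-3t\bigr)\lambda+\log\eta-1.72>C_t(\eta),\qquad 2-\tfrac{2.041}\eta-3t\ge0 .
\end{equation}
For $\eta\le2.5$ we use (I) with a sharper bound on $\sigma$: here $d\ge\frac{101}{2.5}=40.4$, so $\psi(d)\le\frac{1+\log21.2}{40.4}<0.101$, and $\frac{2\log a}d<\frac{\log n}d=\frac{\lambda\eta}{n+1}\le0.1141$, so $\sigma<0.216$.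

\medskip\noindent\emph{The range $1.7\le\eta\le10$.} With $\sigma$ replaced by these constants, the left sides increase with $\lambda$ and with $\eta$, and $C_t$ increases with $\eta$. So on an interval of $\eta$ it suffices to compare the left side at the left end with $C_t$ at the right end. This is done in Table~\ref{tab:left}; in its last row we use $\lambda>0.679\cdot7>4.75$. An odd prime with $\eta/p\le2t$ has $b_p=0$: the term $k=1$ is at most $t$, and $\eta/p^k\le\frac{2t}3<t$ for $k\ge2$. This disposes of all $p\ge13$ in every row. The remaining $b_p$ are in Table~\ref{tab:brackets}. In its first row, for example, $\eta=2.5$, $t=\frac16$, and $b_3=(\frac56-\frac16)+(\frac5{18}-\frac16)-\frac16$, $\ b_5=(\frac12-\frac16)-\frac16$, $\ b_7=(\frac5{14}-\frac16)-\frac16$. The bounds for $C_t$ follow with $\log2<0.6932$, $\log3<1.0987$, $\log5<1.6095$, $\log7<1.9460$, $\log11<2.3979$.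

\begin{table}[ht]
\centering
\small
\begin{tabular}{c|c|c|l|c|c}
$\eta\in$ & test & $t$ & left side at the left end & $\ge$ & $C_t\le$\\ \hline
$[1.7,2.5]$ & (I) & $1/6$ & $.5(4.605)+.5306-.6932-.216$ & $1.92$ & $1.64$\\
$[2.5,2.8]$ & \eqref{eq:IIprime} & $.2$ & $.5836(4.605)+.9162-1.72$ & $1.88$ & $1.56$\\
$[2.8,3.3]$ & \eqref{eq:IIprime} & $.2$ & $.6710(4.605)+1.0296-1.72$ & $2.39$ & $2.13$\\
$[3.3,4]$ & \eqref{eq:IIprime} & $.2$ & $.7815(4.605)+1.1939-1.72$ & $3.07$ & $2.85$\\
$[4,5]$ & \eqref{eq:IIprime} & $.25$ & $.7397(4.605)+1.3862-1.72$ & $3.07$ & $2.94$\\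
$[5,6]$ & \eqref{eq:IIprime} & $.3$ & $.6918(4.605)+1.6094-1.72$ & $3.07$ & $2.70$\\
$[6,7]$ & \eqref{eq:IIprime} & $.3$ & $.7598(4.605)+1.7917-1.72$ & $3.56$ & $3.32$\\
$[7,10]$ & \eqref{eq:IIprime} & $.4$ & $.5084(4.75)+1.9459-1.72$ & $2.63$ & $2.43$
\end{tabular}
\caption{The comparison for $n\ge100$ and $1.7\le\eta\le10$. The last column bounds $C_t$ at the right end of the interval.}
\label{tab:left}
\end{table}

\begin{table}[ht]
\centering
\small
\begin{tabular}{c|c|l|c|c|c|c}
$\eta$ & $t$ & $b_2$ & $b_3$ & $b_5$ & $b_7$ & $b_{11}$\\ \hline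
$2.5$ & $1/6$ & $\frac56+\frac{11}{24}+\frac7{48}-\frac12=.9375$ & $.6112$ & $.1667$ & $.0239$ & $0$\\
$2.8$ & $.2$ & $.8+.5+.15-.6=.85$ & $.6445$ & $.16$ & $0$ & $0$\\
$3.3$ & $.2$ & $.8+.625+.2125+.0063-.6=1.0438$ & $.7667$ & $.26$ & $.0715$ & $0$\\
$4$ & $.2$ & $.8+.8+.3+.05-.6=1.35$ & $.8445$ & $.4$ & $.1715$ & $0$\\
$5$ & $.25$ & $.75+.75+.375+.0625-.75=1.1875$ & $.8056$ & $.5$ & $.2143$ & $0$\\
$6$ & $.3$ & $.7+.7+.45+.075-.9=1.025$ & $.7667$ & $.4$ & $.2572$ & $0$\\
$7$ & $.3$ & $.7+.7+.575+.1375-.9=1.2125$ & $.8778$ & $.4$ & $.4$ & $.0364$\\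
$10$ & $.4$ & $.6+.6+.6+.225-1.2=.825$ & $.8$ & $.2$ & $.2$ & $.1091$
\end{tabular}
\caption{The values $b_p(t,\eta)$ at the right ends of the intervals, rounded up to four decimals.}
\label{tab:brackets}
\end{table}

\medskip\noindent\emph{The range $\eta\ge10$.} Take $t=\frac12$. Then $2-\frac{2.041}\eta-\frac32\ge0.2959$ and $\lambda>0.679\,\eta$, so the left side of \eqref{eq:IIprime} is at least $0.2009\,\eta+\log\eta-1.72$. For a prime $p$ let $j$ be the number of $k\ge1$ with $p^k<2\eta$. Only these $k$ contribute to the sum in $b_p$, each at most $\frac12$. So an odd prime contributes at most $\frac12(j-1)^+\log p$ to $C_{1/2}(\eta)$; this is $0$ unless $p^2<2\eta$, and then it is at most $\frac12\log\frac{2\eta}p\le\frac12\log\frac{2\eta}3$. The prime $2$ contributes at most $\frac12(j-3)^+\log2\le\frac12\log\frac{2\eta}8$. Put $z=\sqrt{2\eta}\ge\sqrt{20}$. There are at most $\frac{z-1}2$ odd primes below $z$, so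
\[
C_{1/2}(\eta)\le\tfrac{z-1}4\log\tfrac{z^2}3+\tfrac12\log\tfrac{z^2}8 .
\]
Since $\log\frac{z^2}2-1.72-\frac12\log\frac{z^2}8>\log z-1.374$, it suffices to show that
\[
H(z)=0.1004\,z^2+\log z-1.374-\tfrac{z-1}4\log\tfrac{z^2}3>0\qquad(z\ge\sqrt{20}).
\]
We have $H'(z)=0.2008\,z+\frac3{2z}-\frac12-\frac14\log\frac{z^2}3$ and $H''(z)=0.2008-\frac3{2z^2}-\frac1{2z}\ge0.2008-0.075-0.112>0$. Also $H'(\sqrt{20})>0.2$ and $H(\sqrt{20})>0.4$. So $H>0$.

Together with $\eta>1.7$, this gives $R<D$ for all $n\ge100$.

\subsection{The case $n\le99$}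

Now $g$ can be factored, and for most $n$ the crude bound
\[
R\le\log Q,\qquad Q:=\prod_{p\mid g}p^{k_p},
\]
is enough. By \eqref{eq:DI} and \eqref{eq:loga}, $D>D_0(d)$, where
\[
D_0(d)=\log\frac{n(n+1)}{2d}-\psi(d)-\frac{2\mathcal L}{n-1}\qquad(n\text{ odd}),
\]
and $\frac{n(n+1)}d$ replaces $\frac{n(n+1)}{2d}$ for $n$ even. The function $D_0$ decreases for $d\ge2$, because $d^2D_0'(d)=1+\log\frac{d+2}2-d-\frac d{d+2}$ and $1+\log\frac{d+2}2\le1+\frac d2\le d$. By \eqref{eq:etalow}, $d<d^*:=\frac{n+1}{1.5}$. With $\sigma^*=\psi(d^*)+\frac{2\mathcal L}{n-1}$ we obtain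
\begin{equation}\label{eq:Dsmall}
D>\log(0.75\,n)-\sigma^*\quad(n\text{ odd}),\qquad D>\log(1.5\,n)-\sigma^*\quad(n\text{ even}).
\end{equation}
Within each parity $\sigma^*$ decreases in $n$, so these lower bounds increase in $n$. We need the following values (first term plus second term, each rounded up).
\[
\begin{array}{c|cccc}
n&13&25&81&97\\ \hline
\sigma^*\le&.294+.428&.189+.269&.080+.110&.070+.096
\end{array}
\]
\[
\begin{array}{c|cccc}
n&16&22&34&64\\ \hline
\sigma^*\le&.256+.463&.207+.361&.152+.256&.096+.155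
\end{array}
\]

\medskip\noindent\emph{$n$ odd.} The values of $n\le99$ with $\frac{n-1}2$ not a prime power, and the corresponding $Q$, are
\[
\begin{array}{c|ccccccccccccc}
n&13&21&25&29&31&37&41&43&45&49&53&57&61\\ \hline
Q&1&1&10&1&8&3&2&1&3&140&9&2&1
\end{array}
\]
\[
\begin{array}{c|cccccccccccc}
n&67&69&71&73&77&79&81&85&89&91&93&97\\ \hline
Q&1&1&6&6&1&4&108&1&6&3&1&56
\end{array}
\]
For $n\ge13$, \eqref{eq:Dsmall} gives $D>\log9.75-0.722>1.5$, which settles $n=13,21$. For $n\ge25$ it gives $D>\log18.75-0.458>\log11.8$, which settles all $n\ge25$ with $Q\le10$. For $n=97$ it gives $D>\log72.75-0.166>\log61>\log56$. For the remaining $n=49,81$ the coprime factorization $M=aa_2$ is unique, \eqref{eq:ad} bounds $d$ from below, and we use the definition of $R$.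
\begin{itemize}
\item $n=49$: $M=24=3\cdot8$, so $a=3$ and $d>\frac{48\log3}{\log49}>13.5$. With $N_2=48$, $N_7=49$, $N_5=50$ we get $R\le(1+\frac{12}{13.5})\log2+\frac7{13.5}\log7+\frac{10}{13.5}\log5<3.6$. Since $g=117600$, $qa^2=36$, $d<33.4$ and $\sigma<\frac{1+\log7.75+2\log3}{13.5}<0.39$, we have $D>\log\frac{117600}{36\cdot33.4}-0.39>4.1$.
\item $n=81$: $M=40=5\cdot8$, so $a=5$ and $d>\frac{80\log5}{\log81}>29.2$. With $N_2=80$, $N_3=81$ we get $R\le(1+\frac{20}{29.2})\log2+\frac{27+9+3}{29.2}\log3<2.7$, while $D>\log60.75-0.19>3.9$.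
\end{itemize}

\medskip\noindent\emph{$n$ even.} The values of $n\le99$ with $n-1$ not a prime power, and the corresponding $Q$, are
\[
\begin{array}{c|cccccccccc}
n&16&22&34&36&40&46&52&56&58&64\\ \hline
Q&16&2&2&12&8&6&4&8&2&192
\end{array}
\]
\[
\begin{array}{c|ccccccccc}
n&66&70&76&78&86&88&92&94&96\\ \hline
Q&2&2&20&2&2&8&4&2&32
\end{array}
\]
For $n=22$, $D>\log33-0.568>\log18>\log 2$. For $n\ge34$, $D>\log51-0.408>\log33$, which settles all $n\ge34$ with $Q\le32$. There remain $n=16,64$.
\begin{itemize}
\item $n=16$: $M=15=3\cdot5$, so $a=3$ and $d>\frac{15\log3}{\log32}>4.75$, hence $d\ge5$. Then $R\le(1+\frac45+\frac25+\frac15)\log2<1.7$, while $D>\log24-0.72>2.4$.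
\item $n=64$: $M=63=7\cdot9$, so $a=7$ and $d>\frac{63\log7}{\log128}>25.2$. With $N_2=64$, $N_3=63$ we get $R\le(1+\frac{16+8+4+2+1}{25.2})\log2+\frac{21}{25.2}\log3<2.5$, while $D>\log96-0.251>4.3$.
\end{itemize}

So $R<D$ in every case, in contradiction with $D<\frac1d\log|\operatorname{Res}(f_1,f_2)|\le R$. Hence $h$ is irreducible, and Theorem~\ref{thm:main} is proved. \qed

\section{Degrees of the solutions}\label{sec:degrees}

We prove Theorem~\ref{thm:supp}. Note that $\deg h=2r$ for both parities.

\subsection{Part (a)}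

Let $\alpha=\mathrm e^{2\mathrm i\theta}$. By \eqref{eq:FG} it is a root of $F_n$, and $\alpha\ne\pm1$ because $\sin\theta\cos\theta\ne0$; so $h(\alpha)=0$, and $\alpha$ has degree $2r$ by Theorem~\ref{thm:main}. Let $w=\alpha+\alpha^{-1}=2\cos2\theta$. The number $\alpha$ satisfies $x^2-wx+1=0$ and is not real, while $w$ is real. So $[\mathbb Q(\alpha):\mathbb Q(w)]=2$ and $w$ has degree $r$. We have
\[
4\sin^2\theta=2-w,\qquad 4\cos^2\theta=2+w,\qquad \tan^2\theta=\frac{2-w}{2+w},
\]
and each of these generates $\mathbb Q(w)$. It remains to show that none of the three is a square in $\mathbb Q(w)$. The numbers $2\mp w$ measure the distance from $\alpha$ to $\pm1$, and the blocks of Section~\ref{sec:blocks} at $\zeta=\pm1$ supply a place of $\mathbb Q(w)$ at which they have odd order.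

\begin{lemma}\label{lem:nonsquare}
Let $p\mid g$ be odd, let $\zeta=\pm1$ with $\zeta^m=1$, and suppose that $\mathcal D_\zeta$ contains a block $B$ of even size $b\ge2$. Then $2-\zeta w$ is not a square in $\mathbb Q(w)$. If $\zeta=1$, then $\frac{2-w}{2+w}$ is not a square in $\mathbb Q(w)$ either.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:blocks}(iii), $B$ is one orbit over $\mathbb Q_p$ and is the set of all roots $\beta$ of $h$ with $v(\beta-\zeta)=1/b$. Since $h$ is palindromic and $\beta^{-1}-\zeta=-\zeta(\beta-\zeta)/\beta$, the map $\beta\mapsto\beta^{-1}$ preserves $B$; it has no fixed point, as $\beta\ne\pm1$. So $w_\beta=\beta+\beta^{-1}$ takes $b/2$ values on $B$, which are its conjugates, and $[\mathbb Q_p(w_\beta):\mathbb Q_p]=b/2$. Now $2-\zeta w_\beta=-\zeta(\beta-\zeta)^2/\beta$ has valuation $2/b$. A square root of it has valuation $1/b$ and so has degree at least $b$ over $\mathbb Q_p$ by (F5); it does not lie in $\mathbb Q_p(w_\beta)$. Since $2+\zeta w_\beta=4-(2-\zeta w_\beta)$ is a unit,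 the quotient $(2-\zeta w_\beta)/(2+\zeta w_\beta)$ also has valuation $2/b$ and is not a square there. As $h$ is irreducible, $\alpha\mapsto\beta$ defines an embedding of $\mathbb Q(\alpha)$ that maps $\mathbb Q(w)$ into $\mathbb Q_p(w_\beta)$ and $w$ to $w_\beta$. A square would map to a square.
\end{proof}

\emph{The numbers $2-w$ and $\frac{2-w}{2+w}$.} Some prime $p\ge5$ divides $g$. Otherwise, for $n$ even both $n\pm1$ would be powers of $3$, so $n=2$; for $n$ odd, $n$ would be a power of $3$ and both $n\pm1$ powers of $2$, so $n=3$. The block $B_1$ in $\mathcal D_1$ has even size $p-3\ge2$, and Lemma~\ref{lem:nonsquare} applies.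

\emph{The number $2+w$.} If $n$ is odd, an odd prime $p$ divides $n^2-1$, since otherwise $n=3$. Then $N_p=n\pm1$ is even, so $(-1)^m=1$, and $B_1$ in $\mathcal D_{-1}$ has even size $p-1$. If $n$ is even and has an odd prime factor $p$, then $m$ is even and $B_1$ in $\mathcal D_{-1}$ has even size $p+1$. In both cases Lemma~\ref{lem:nonsquare} applies. If $n=2^e$ with $e\ge2$, no such prime exists and we use the norm instead. The conjugates of $2+w=(1+\alpha)(1+\alpha^{-1})$ correspond to the pairs of inverse roots of $h$, so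
\[
N_{\mathbb Q(w)/\mathbb Q}(2+w)=\prod_{h(\beta)=0}(1+\beta)=\frac{h(-1)}{n-1}=\frac{2^{e-1}}{2^e-1},
\]
a fraction in lowest terms. Its denominator is $3$ modulo $4$ and so is not a square. Since the norm of a square is a square, $2+w$ is not a square. This proves (a).

\subsection{Parts (b), (c), (d)}

(b) Differentiating $T_n(\cos\theta)=\cos n\theta$ gives $T_n'=nU_{n-1}$, and differentiating $(1-2zs+s^2)^{-1}=\sum_kU_k(z)s^k$ in $z$ gives $U_{n-1}'=2C^{(2)}_{n-2}$. So the three polynomials are proportional, of degree $n-2$. Differentiating $U_{n-1}(\cos\theta)=\sin n\theta/\sin\theta$ and using \eqref{eq:G},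
\[
U_{n-1}'(\cos\theta)=\frac{\sin n\theta\cos\theta-n\cos n\theta\sin\theta}{\sin^3\theta}=-\frac{G(\theta)}{2\sin^3\theta}.
\]
So the roots of $U_{n-1}'$ are the $n-2$ distinct numbers $\cos\theta$, with $\theta$ as in Lemma~\ref{lem:circle}. The root $z=0$ corresponds to $\alpha=-1$ and occurs exactly when $n$ is odd. After its removal there remains a polynomial of degree $2r$ whose roots have degree $2r$ by (a), so it is irreducible.

(c) Let $\theta$ be as in (a) and $t=\tan\theta$. From $(1+\mathrm it)^n=\mathrm e^{\mathrm in\theta}/\cos^n\theta$ we get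
\[
\operatorname{Im}(1+\mathrm it)^n-nt\operatorname{Re}(1+\mathrm it)^n=-\frac{G(\theta)}{2\cos^{n+1}\theta}=0 .
\]
On the other hand, $\binom n{2k+1}=\frac{n-2k}{n+1}\binom{n+1}{2k+1}$ and $\binom n{2k}=\frac{2k+1}{n+1}\binom{n+1}{2k+1}$ give $\binom n{2k+1}-n\binom n{2k}=-2k\binom{n+1}{2k+1}$, so the left side equals
\[
\sum_k(-1)^k\Bigl[\tbinom n{2k+1}-n\tbinom n{2k}\Bigr]t^{2k+1}=-2t^3\sum_{k\ge1}(-1)^kk\tbinom{n+1}{2k+1}t^{2k-2}.
\]
The last sum ends at $k=\lfloor n/2\rfloor$, so it is a polynomial of degree $2r$. It vanishes at $\tan\theta\ne0$, which has degree $2r$ by (a). Hence it is irreducible.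

(d) Write $h_n$ for $h$. If $p_m$ and $p_n$ had a common factor other than $x+1$, the irreducible primitive polynomials $h_m$ and $h_n$, both with positive leading coefficient, would be equal. Equality of the degrees forces $\{m,n\}=\{2j,2j+1\}$ for some $j$, and equality of the leading coefficients forces $2j-1=j$. So $j=1$, which $m,n\ge4$ excludes. Since $x+1$ divides each $p_n$ at most once, the greatest common divisor is $1$ or $x+1$. \qed

\begin{thebibliography}{9}
\bibitem{WNT} Western Number Theory Problems, 16 \& 19 Dec 1999,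
\texttt{http://www.math.colostate.edu/\%7Eachter/wntc/problems/problems2000.pdf}
\end{thebibliography}
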